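\title{Gauss maps of curves in abelian varieties: non-injectivity without scalar symmetry}

\begin{abstract}
The tangent Gauss map of a curve $C$ in a complex abelian variety $A$ sends a smooth point to its tangent direction, translated to the origin. It fails to be generically injective when $C$ is preserved by a non-trivial automorphism of $A$ that acts on the tangent space by a scalar, and it has been conjectured that for non-degenerate curves in dimension $n>2$ this is the only cause of failure. We disprove the conjecture. A smooth curve of genus $4$ embedded in an abelian threefold has a Gauss map of degree $3$ onto a conic and admits no such automorphism, and this persists under every isogeny. Every product of $n\ge 2$ elliptic curves contains a non-degenerate curve without such an automorphism whose Gauss map has degree divisible by $3$. We also characterize the case in which the conjectured mechanism does operate, and prove the conjecture for curves of geometric genus $n$.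
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb{C}$. Let $A$ be an abelian variety of dimension $n$ and let $C\subset A$ be a closed irreducible curve. The curve $C$ is \emph{non-degenerate} if it is not contained in a translate of a proper abelian subvariety of $A$. Translations identify every tangent space $T_pA$ with $T_0A$, so tangent lines to $C$ at different points can be compared. This gives the \emph{tangent Gauss map}
\[
\phi_C: C^{\mathrm{sm}}\longrightarrow \mathbb{P}(T_0A),\qquad p\longmapsto T_pC\subset T_pA\cong T_0A,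
\]
from the smooth locus of $C$ to the space of lines in $T_0A$. It is \emph{generically injective} if it is injective on a dense open subset of $C^{\mathrm{sm}}$, that is, if it has degree $1$ onto its image. The question is whether a general point of $C$ is determined by its tangent direction.

The Gauss map is best written with differential forms. The holomorphic $1$-forms on $A$ are translation invariant, so $H^0(A,\Omega^1)=(T_0A)^*$. Let $f:\tilde C\to A$ be the normalization of $C$ followed by the inclusion, let $g(\tilde C)$ be the genus of $\tilde C$, and put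
\[
V=f^*H^0(A,\Omega^1)\subset H^0(\tilde C,\Omega^1).
\]
If $\alpha_1,\dots,\alpha_n$ is a basis of $H^0(A,\Omega^1)$ and $\omega_i=f^*\alpha_i$, then the values of the $\omega_i$ on a tangent vector of $\tilde C$ are the coordinates of its image in $T_0A$. Hence $\phi_C\circ f$ extends to the morphism
\begin{equation}\label{eq:gauss}
\phi=[\omega_1:\dots:\omega_n]:\tilde C\longrightarrow\mathbb{P}^{n-1},
\end{equation}
and the function field of its image is generated by the ratios $\omega_i/\omega_1$. For a non-degenerate curve the forms $\omega_i$ are linearly independent (Lemma~\ref{lem:nondeg}), so the image of $\phi$ spans $\mathbb{P}^{n-1}$. For $n\ge2$ the map $\phi$ is therefore non-constant, and $\deg\phi_C$, its degree onto its image, is finite.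

For $n=2$ the target is $\mathbb{P}^1$. Degree $1$ would make $C$ rational, and an abelian variety contains no rational curve, so $\phi_C$ is not generically injective. For $n>2$ the model case is a smooth curve of genus $n$ in its Jacobian. There $V$ is the space of all holomorphic forms and $\phi$ is the canonical map, which is an embedding unless the curve is hyperelliptic; in the hyperelliptic case the curve is preserved by a reflection $x\mapsto c-x$ of the Jacobian, which exchanges points with the same tangent line.

The last example is an instance of a general mechanism. Let $\operatorname{Aut}(A)$ be the group of automorphisms of $A$ as a variety. Its elements are the maps $\tau(x)=\alpha(x)+a$ with $\alpha$ a group automorphism and $a\in A$. We call $\tau$ a \emph{scalar automorphism} with \emph{multiplier} $\lambda$ if $d\alpha$ acts on $T_0A$ as multiplication by $\lambda\in\mathbb{C}$, and we call a scalar automorphism $\tau\ne\mathrm{id}$ with $\tau(C)=C$ a \emph{scalar symmetry} of $C$. A scalar symmetry carries $T_pC$ to $T_{\tau(p)}C$ and fixes every line in $T_0A$, so it forces $\deg\phi_C>1$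 (Lemma~\ref{lem:lift}). Translations ($\lambda=1$) and reflections ($\lambda=-1$) are scalar automorphisms of every $A$. If $\rho$ is a primitive cube root of unity and $E_\rho$ is the elliptic curve with complex multiplication by $\mathbb{Z}[\rho]$, then $\mu_3\cong\mathbb{Z}/3\mathbb{Z}$ acts diagonally on $E_\rho^{\oplus n}$ by scalar automorphisms; according to \cite{SCAV}, computer experiments yield a non-degenerate $\mu_3$-invariant curve in $E_\rho^{\oplus n}$ whose Gauss map is not generically injective. One is led to guess that nothing else can happen, and this is the conjecture posed in \cite{SCAV}.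

\begin{quote}
\textbf{Conjecture.} \emph{Let $C$ be a non-degenerate curve on an abelian variety $A$ of dimension $n>2$. Then $\phi_C$ is generically injective unless $C$ has a scalar symmetry.}
\end{quote}

The Conjecture is false. It fails already for a smooth curve of genus $4$ in a threefold.

\begin{theorem}\label{thm:genus4}
Let $c\in\mathbb{C}$ with $c\ne0$ and $c^3\ne-27$ (for example $c=3$), and let $X$ be the smooth projective model of
\[
F(x,y)=y^3+cx^2y+x^6+1=0 .
\]
Then $X$ has genus $4$, and there are an abelian threefold $A$ and a closed embedding $f:X\hookrightarrow A$ with non-degenerate image $C$ such that $\phi_C$ has degree $3$ onto a conic, while $C$ has no scalar symmetry. Moreover, for every isogeny $\psi:A\to A'$ the curve $\psi(C)\subset A'$ has a Gauss map of degree $3$ and no scalar symmetry.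
\end{theorem}

It also fails in every dimension $n>2$, inside every product of elliptic curves.

\begin{theorem}\label{thm:product}
Let $n\ge2$ and let $E_1,\dots,E_n$ be arbitrary elliptic curves. Then $A=E_1\times\dots\times E_n$ contains a non-degenerate curve $C$ such that $\deg\phi_C$ is divisible by $3$ and $C$ has no scalar symmetry.
\end{theorem}

To see what is lost between ``$\deg\phi_C>1$'' and ``$C$ has a scalar symmetry'', let $C$ be non-degenerate with $n\ge2$ and $\deg\phi_C>1$. Let $Z$ be the normalization of the image of $\phi$, let $Y\to Z$ be the Galois closure of $\tilde C\to Z$, with group $\Gamma$, and let $\pi:Y\to\tilde C$ be the map through which it factors. The elements $\gamma\in\Gamma$ with $\pi\gamma=\pi$ form a subgroup of index $\deg\phi_C$, so there are $\gamma$ with $\pi\gamma\neq\pi$. For non-zero $\omega,\omega'\in V$ the ratio $\omega'/\omega$ is a function on $Z$, so its pullback to $Y$ is $\Gamma$-invariant. Hence $(\pi\gamma)^*\omega/\pi^*\omega$ does not depend on $\omega$: for each $\gamma\in\Gamma$ there is a function $h_\gamma\in\mathbb{C}(Y)^*$ with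
\begin{equation}\label{eq:h}
(\pi\gamma)^*\omega=h_\gamma\,\pi^*\omega\qquad\text{for all }\omega\in V .
\end{equation}
As $y$ moves in $Y$, the points $\pi(y)$ and $\pi(\gamma y)$ move along $C$ in parallel directions, and $h_\gamma$ is the ratio of their velocities. A scalar symmetry corresponds to a constant ratio.

\begin{theorem}\label{thm:true}
Let $C\subset A$ be a non-degenerate curve.
\begin{itemize}
\item[(a)] Suppose that $n\ge2$ and $\deg\phi_C>1$, and let $\gamma\in\Gamma$ with $\pi\gamma\ne\pi$. Then $h_\gamma$ is a constant $\lambda$ if and only if there are an isogeny $\psi:A\to A'$ and a scalar automorphism $\tau'\neq\mathrm{id}$ of $A'$ with $\psi f\pi\gamma=\tau'\psi f\pi$ (so that $\tau'$ preserves $\psi(C)$). In that case $\lambda$ is a root of unity of order $1,2,3,4$ or $6$, and for order at most $2$ one may take $A'=A$ and $\psi=\mathrm{id}$.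
\item[(b)] One always has $g(\tilde C)\ge n$. If $g(\tilde C)=n>2$, the Conjecture holds for $C$: the map $\phi_C$ is generically injective unless $C$ is preserved by a reflection $x\mapsto c-x$.
\end{itemize}
\end{theorem}

By part (a), a curve with $\deg\phi_C>1$ can lack a scalar symmetry for two reasons: a constant $\lambda$ may fail to act on the lattice of $A$, which an isogeny repairs, or the ratio $h_\gamma$ may be non-constant. The last sentence of Theorem~\ref{thm:genus4} shows that for the curve $X$ every $h_\gamma$ with $\pi\gamma\neq\pi$ is non-constant, so passing to an isogenous variety does not repair the Conjecture. Theorem~\ref{thm:genus4} also shows that the hypothesis in (b) cannot be weakened to $g(\tilde C)\le n+1$.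

Section~\ref{sec:prelim} collects the standard facts, and Section~\ref{sec:true} proves Theorem~\ref{thm:true}. That theorem tells us where a smallest counterexample must lie; Section~\ref{sec:genus4} finds it there and isolates the mechanism, a triple covering that is not Galois. The proof of Theorem~\ref{thm:genus4} itself uses only Section~\ref{sec:prelim}. Sections~\ref{sec:elliptic} and~\ref{sec:product} carry the mechanism over to products of elliptic curves.

\section{Forms, Jacobians and scalar symmetries}\label{sec:prelim}

Let $Y$ be a smooth connected projective curve. We use the following textbook facts.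

\emph{Maps to abelian varieties.} Write $A=T/\Lambda$ with $T=T_0A$ and $\Lambda=H_1(A,\mathbb{Z})$; a cycle $\ell$ corresponds to the vector of $T$ on which $\alpha\in T^*=H^0(A,\Omega^1)$ takes the value $\int_\ell\alpha$. A homomorphism of abelian varieties is determined by its differential at $0$. For morphisms $G_1,G_2:Y\to A$ and $\alpha\in H^0(A,\Omega^1)$ one has $(G_1\pm G_2)^*\alpha=G_1^*\alpha\pm G_2^*\alpha$. A morphism $G:Y\to A$ with $G^*\alpha=0$ for all $\alpha$ has zero differential and is constant. Since $\mathbb{P}^1$ carries no non-zero holomorphic form, $A$ contains no rational curve.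

\emph{The Jacobian.} The Jacobian $J(Y)$ is the abelian variety of divisor classes of degree $0$. The Abel--Jacobi map $\mathrm{aj}:Y\to J(Y)$, $p\mapsto[p-p_0]$, induces isomorphisms on holomorphic $1$-forms and on $H_1(\,\cdot\,,\mathbb{Z})$. Every morphism $G:Y\to A$ has the form $G=\Phi\circ\mathrm{aj}+G(p_0)$ with $\Phi:J(Y)\to A$ a homomorphism.

\emph{The canonical map.} A curve $Y$ of genus at least $2$ is hyperelliptic if it has a map of degree $2$ to $\mathbb{P}^1$, equivalently two distinct linearly equivalent effective divisors of degree $2$. If $Y$ is not hyperelliptic, the canonical map given by a basis of $H^0(Y,\Omega^1)$ is an embedding. If $Y$ is hyperelliptic, the canonical map has degree $2$ onto its image, and the hyperelliptic involution acts on $H^0(Y,\Omega^1)$ as $-1$.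

\emph{Coverings.} A non-constant map $Y\to Z$ of smooth projective curves has degree $d=[\mathbb{C}(Y):\mathbb{C}(Z)]$. If $e_P$ is its ramification index at $P$, a form that is holomorphic and non-zero at the image of $P$ pulls back to a form vanishing to order $e_P-1$, and the Riemann--Hurwitz formula reads $2g(Y)-2=d\,(2g(Z)-2)+\sum_P(e_P-1)$. If the covering is Galois, every $e_P$ divides $d$.

\begin{lemma}\label{lem:nondeg}
Let $G=\Phi\circ\mathrm{aj}+G(p_0):Y\to A$ be a morphism. The following are equivalent:
\begin{itemize}
\item[(i)] $G(Y)$ is not contained in a translate of a proper abelian subvariety;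
\item[(ii)] $G^*:H^0(A,\Omega^1)\to H^0(Y,\Omega^1)$ is injective;
\item[(iii)] $\Phi:J(Y)\to A$ is surjective.
\end{itemize}
If they hold, $G_*H_1(Y,\mathbb{Z})$ has finite index in $\Lambda$.
\end{lemma}

\begin{proof}
Since $G(Y)$ lies in a translate of the abelian subvariety $\Phi(J(Y))$, (i) implies (iii). If $\Phi$ is surjective, so is $d\Phi$; then $\Phi^*$ is injective on forms, and so is $G^*=\mathrm{aj}^*\Phi^*$. Thus (iii) implies (ii). If $G(Y)\subset a+B$ with $B\subsetneq A$ an abelian subvariety, a non-zero $\alpha\in T^*$ vanishing on $T_0B$ has $G^*\alpha=0$, so (ii) implies (i). Finally, $G_*H_1(Y,\mathbb{Z})$ is the image of the lattice of $J(Y)$ under the surjective linear map $d\Phi$, so it spans $T$ over $\mathbb{R}$; a subgroup of $\Lambda$ with this property has rank $2n$.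
\end{proof}

\begin{lemma}\label{lem:lift}
Let $C\subset A$ be a non-degenerate curve and let $\tau$ be a scalar automorphism with multiplier $\lambda$ and $\tau(C)=C$. Then there is $\sigma\in\operatorname{Aut}(\tilde C)$ with $f\sigma=\tau f$, and $\sigma^*\omega=\lambda\omega$ for all $\omega\in V$. If $\sigma=\mathrm{id}$, then $\tau=\mathrm{id}$. In particular, if $n\geq2$ and $C$ has a scalar symmetry, then $\deg\phi_C>1$.
\end{lemma}

\begin{proof}
An automorphism of $C$ lifts to the normalization, which gives $\sigma$. Translations act trivially on invariant forms, so $\tau^*\alpha=\lambda\alpha$ and $\sigma^*f^*\alpha=f^*\tau^*\alpha=\lambda f^*\alpha$. If $\sigma=\mathrm{id}$, then $\lambda=1$ because $V\ne0$; the linear part of $\tau$ has differential $\mathrm{id}$, so $\tau$ is a translation, and it fixes the points of $C$, so $\tau=\mathrm{id}$. Finally $\phi\sigma=\phi$ by \eqref{eq:gauss}; if $\sigma\neq\mathrm{id}$, it has finitely many fixed points, so a general fiber of $\phi$ contains at least two points.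
\end{proof}

\section{Constant velocity ratios}\label{sec:true}

\begin{proof}[Proof of Theorem~\ref{thm:true}(a)]
Put $G=f\pi:Y\to A=T/\Lambda$. In terms of $G$, equation \eqref{eq:h} says that $\gamma^*G^*\alpha=h_\gamma\,G^*\alpha$ for all $\alpha\in T^*$.

Suppose first that $\psi$ and $\tau'$ exist, and let $\lambda$ be the multiplier of $\tau'$. Pulling back a non-zero invariant form $\alpha'$ of $A'$ along $\psi G\gamma=\tau'\psi G$ gives $\gamma^*G^*\psi^*\alpha'=\lambda\,G^*\psi^*\alpha'$. Here $G^*\psi^*\alpha'\neq0$ by Lemma~\ref{lem:nondeg}, so $h_\gamma=\lambda$. Taking images of $Y$ on both sides gives $\psi(C)=\tau'\psi(C)$.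

Suppose conversely that $h_\gamma=\lambda$ is constant. Multiplication by $\lambda$ on $T$ is the candidate for the linear part of $\tau'$; the difficulty is that it need not preserve $\Lambda$. We show that it preserves a sublattice, which both restricts $\lambda$ and produces $A'$.

Iterating $\gamma^*G^*\alpha=\lambda G^*\alpha$ gives $(\gamma^r)^*G^*\alpha=\lambda^rG^*\alpha$. Since $\gamma$ has finite order, $\lambda$ is a root of unity. For a cycle $\ell\in H_1(Y,\mathbb{Z})$ and $\alpha\in T^*$,
\[
\alpha(G_*\gamma_*\ell)=\int_\ell\gamma^*G^*\alpha=\lambda\int_\ell G^*\alpha=\alpha(\lambda\,G_*\ell),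
\]
so $G_*\gamma_*\ell=\lambda\,G_*\ell$ in $T$, and $\Lambda_0=G_*H_1(Y,\mathbb{Z})$ is stable under $\lambda$. Since $G(Y)=C$ is non-degenerate, $\Lambda_0$ has finite index in $\Lambda$ by Lemma~\ref{lem:nondeg}. Multiplication by $\lambda$ on $\Lambda_0$ is given by an integral matrix, and on $\Lambda_0\otimes\mathbb{C}=T\oplus\overline T$ its eigenvalues are $\lambda$ and $\bar\lambda$. The characteristic polynomial has rational coefficients, so every Galois conjugate of $\lambda$ is a root of it. Hence $[\mathbb{Q}(\lambda):\mathbb{Q}]\le2$, and the roots of unity of degree at most $2$ have order $1,2,3,4$ or $6$.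

Let $\Lambda'=\mathbb{Z}[\lambda]\Lambda$ be the subgroup of $T$ generated by all $\lambda^r\Lambda$. Choose $k\ge1$ with $k\Lambda\subset\Lambda_0$. Then $k\Lambda'\subset\mathbb{Z}[\lambda]\Lambda_0=\Lambda_0\subset\Lambda$, so $\Lambda$ has finite index in $\Lambda'$. Thus $A'=T/\Lambda'$ is an abelian variety, the quotient map $\psi:A\to A'$ is an isogeny, and multiplication by $\lambda$ is an automorphism of $A'$, its inverse being a power of $\lambda$. If $\lambda=\pm1$, then $\Lambda'=\Lambda$ and $\psi=\mathrm{id}$. The map $\psi G\gamma-\lambda\psi G:Y\to A'$ pulls every $\alpha\in T^*$ back to $\gamma^*G^*\alpha-\lambda G^*\alpha=0$, so it is a constant $c$, and $\tau'(x)=\lambda x+c$ satisfies $\psi G\gamma=\tau'\psi G$.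

It remains to see that $\tau'\ne\mathrm{id}$. Otherwise $\lambda=1$, hence $\psi=\mathrm{id}$ and $f\pi\gamma=f\pi$. Since $f$ is injective on a dense open set, this gives $\pi\gamma=\pi$, contrary to the hypothesis.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:true}(b)]
By Lemma~\ref{lem:nondeg}, $g(\tilde C)\ge\dim V=n$. If equality holds, then $V=H^0(\tilde C,\Omega^1)$ and $\phi$ is the canonical map of a curve of genus at least $3$. It fails to be generically injective only if $\tilde C$ is hyperelliptic. In that case the hyperelliptic involution $\iota$ acts on $V$ as $-1$, so $f\iota+f$ pulls every invariant form back to $0$ and is a constant $c$. Then $f\iota=c-f$, and the reflection $x\mapsto c-x$ preserves $C$.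
\end{proof}

\section{A curve of genus four in a threefold}\label{sec:genus4}

\subsection{Where to look}

For $n=3$, Theorem~\ref{thm:true}(b) leaves $g(\tilde C)=4$ as the first possibility, and the shape of a counterexample is then nearly forced. Let $n=3$, $g(\tilde C)=4$, $d=\deg\phi_C>1$, and suppose that $C$ has no scalar symmetry. A form in $V$ has $6$ zeros, so $6=\beta+d\delta$, where $\beta$ is the number of common zeros of the forms in $V$ and $\delta$ is the degree of the plane curve $\phi(\tilde C)$. This curve spans $\mathbb{P}^2$, so $\delta\ge2$ and $d\le3$. Suppose $d=2$, with covering involution $\sigma$. The space $V\cap\sigma^*V$ has dimension at least $3+3-4=2$ and is stable under $\sigma^*$, so it contains an eigenvector $\omega$, and $h_\sigma=\sigma^*\omega/\omega=\pm1$. Theorem~\ref{thm:true}(a) then gives a scalar symmetry. Hence $d=3$, $\delta=2$ and $\beta=0$. Parametrizing the conic, we find $V=\langle\eta,x\eta,x^2\eta\rangle$ for a form $\eta$ and a function $x$ of degree $3$. If $y\eta$ completes this to a basis of all forms, the canonical image $[1:x:x^2:y]$ lies on the quadric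 cone $z_0z_2=z_1^2$, and $\phi$ is the projection from the vertex.

This suggests triple coverings of the $x$-line
\[
F(x,y)=y^3+a(x)y+b(x)=0,\qquad \eta=\frac{dx}{F_y},
\]
together with a map to an abelian variety for which $V$ consists of forms $r(x)\eta$. The ratios of such forms are functions of $x$, so the three points over a given $x$ have the same tangent direction. The velocity ratio is explicit. If $y_1,y_2,y_3$ are the roots of $F(x,\cdot)$, then $F_y(x,y_1)=(y_1-y_2)(y_1-y_3)$, and comparing $\eta$ on the sheet $y_2$ with $\eta$ on the sheet $y_1$ gives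
\begin{equation}\label{eq:triangle}
h=\frac{F_y(x,y_1)}{F_y(x,y_2)}=\frac{(y_1-y_2)(y_1-y_3)}{(y_2-y_1)(y_2-y_3)}=-\frac{y_1-y_3}{y_2-y_3}.
\end{equation}
Thus $h$ records the shape of the triangle of roots up to similarity. If $a=0$, the triangle is equilateral, $y_2=\rho y_1$ gives $h=\rho^{-2}=\rho$, and we recover the $\mu_3$-mechanism of the Conjecture. If instead $x$ has a ramification point of index $2$, two vertices collide there, $y_1=y_3\ne y_2$, and $h$ vanishes; the shape varies.

The difficulty is that $V=\langle\eta,x\eta,x^2\eta\rangle$ must be the space of forms of an abelian variety, and an arbitrary subspace of $H^0(X,\Omega^1)$ is not cut out by an endomorphism of the Jacobian. We obtain one from an automorphism $\theta$ of $X$ that acts as $-1$ on $y\eta$ and has no eigenvalue $-1$ on $V$: the endomorphism $1+\theta$ of $J(X)$ then kills exactly the unwanted form. The automorphism $\theta$ moves $x$, so it does not act on $V$ by a scalar. The equation in Theorem~\ref{thm:genus4} is chosen to admit such a $\theta$ of order $6$.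

\subsection{Proof of Theorem~\ref{thm:genus4}}

\emph{Step 1: the curve.} Glue the affine curve $F(x,y)=0$ to the affine curve
\[
G(s,t)=t^3+cs^2t+s^6+1=0
\]
along $s=1/x$, $t=y/x^2$; this is consistent because $F(x,y)=x^6G(1/x,y/x^2)$. Both equations are monic cubics in the second variable, so $x$ is a finite map of degree $3$ from the glued curve to $\mathbb{P}^1$, and the curve is complete. We show that it is smooth and irreducible, so that it is $X$.

The two charts have the same equation, so for smoothness it suffices to exclude $F=F_x=F_y=0$. Here $F_y=3y^2+cx^2$ and $F_x=2x(cy+3x^4)$. If $x=0$, then $F_y=0$ gives $y=0$ and $F=1$. So $x\ne0$, $y^2=-cx^2/3$ and $cy=-3x^4$. Then $y^3+cx^2y=\frac23cy\,x^2=-2x^6$, and $F=0$ gives $x^6=1$. On the other hand $9x^8=c^2y^2=-c^3x^2/3$ gives $c^3=-27x^6=-27$, which is excluded.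

If $F$ were reducible over $\mathbb{C}(x)$, it would have a root $r\in\mathbb{C}(x)$, integral over $\mathbb{C}[x]$ and hence a polynomial. In $r^3+cx^2r+x^6+1=0$ the term $r^3$ dominates if $\deg r>2$ and $x^6$ dominates if $\deg r<2$, so $r=r_2 x^2+r_1 x+r_0$. The coefficients of $x^6$ and $x^0$ give $r_2^3=r_0^3=-1$, that of $x^5$ gives $3r_2^2r_1=0$, and that of $x^4$ then gives $3r_2^2r_0+cr_2=0$, that is, $r_2r_0=-c/3$. Cubing yields $1=-c^3/27$, which is excluded.

\emph{Step 2: ramification and genus.} Over $x=0$ and $x=\infty$ there are three distinct points, given by $y^3=-1$ and $t^3=-1$. At the other points, $x$ ramifies where $F=F_y=0$. The equation $F_y=0$ means $y=\kappa x$ with $\kappa^2=-c/3$, which has two solutions $\kappa$ because $c\ne0$, and then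
\[
F(x,\kappa x)=x^6+\kappa(\kappa^2+c)x^3+1=x^6+\tfrac{2c\kappa}{3}x^3+1 .
\]
As a quadratic in $x^3$ this has two distinct non-zero roots, because $\bigl(\frac{2c\kappa}3\bigr)^2=-\frac{4c^3}{27}\ne4$. So each $\kappa$ contributes six points. At these points $F_{yy}=6y\neq0$, so the index is exactly $2$. There are thus $12$ ramification points, all of index $2$, and $2g(X)-2=-6+12$ gives $g(X)=4$.

\emph{Step 3: holomorphic forms.} On the chart $F=0$ the form $\eta=dx/F_y=-dy/F_x$ is holomorphic without zeros: $x$ is a local parameter where $F_y\ne0$, and $y$ is one where $F_x\neq0$. Near $s=0$ we have $dx=-s^{-2}ds$ and $F_y=x^4G_t$, so $\eta=-s^2\,ds/G_t$, where $s$ is a local parameter and $G_t=3t^2\ne0$ at $s=0$. Hence $\eta$, $x\eta$, $x^2\eta=-ds/G_t$ and $y\eta=-t\,ds/G_t$ are holomorphic on $X$. They are linearly independent since $y\notin\mathbb{C}(x)$, so they form a basis of $H^0(X,\Omega^1)$. The canonical map $[1:x:x^2:y]$ is birational onto its image, because $x$ and $y$ generate $\mathbb{C}(X)$. Therefore $X$ is not hyperelliptic.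

\emph{Step 4: the abelian threefold.} Let $\zeta=e^{2\pi i/6}$ and $\theta(x,y)=(\zeta x,\zeta^4y)$. The monomials $y^3$, $x^2y$, $x^6$ are multiplied by $\zeta^{12}$, $\zeta^{6}$, $\zeta^6$, all equal to $1$, so $\theta$ preserves $F$; in the second chart $\theta(s,t)=(\zeta^{-1}s,\zeta^2t)$. From $\theta^*F_y=3\zeta^8y^2+c\zeta^2x^2=\zeta^2F_y$ we get $\theta^*\eta=\zeta^{-1}\eta$, and so
\[
\theta^*(x^i\eta)=\zeta^{i-1}x^i\eta\quad(i=0,1,2),\qquad \theta^*(y\eta)=\zeta^3y\eta=-y\eta .
\]
Let $\theta_*$ be the automorphism of $J=J(X)$ induced by push-forward of divisors. Since $\mathrm{aj}\circ\theta$ and $\theta_*\circ\mathrm{aj}$ differ by a translation, the pullback by $\theta_*$ on $H^0(J,\Omega^1)=H^0(X,\Omega^1)$ is $\theta^*$. Define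
\[
A=(1+\theta_*)J\subset J,\qquad f=(1+\theta_*)\circ\mathrm{aj}:X\to A,\qquad f(p)=[p+\theta p-p_0-\theta p_0].
\]
The homomorphism $J\to A$ is surjective by construction, so $f(X)$ is non-degenerate and $f^*$ is injective on forms by Lemma~\ref{lem:nondeg}. Every invariant form on $A$ is the restriction of one on $J$, so $V=f^*H^0(A,\Omega^1)=(1+\theta^*)H^0(X,\Omega^1)$. The eigenvalues of $1+\theta^*$ on our basis are $1+\zeta^{-1}$, $2$, $1+\zeta$ and $0$. Hence
\[
V=\langle\eta,x\eta,x^2\eta\rangle,\qquad\dim A=3 .
\]

\emph{Step 5: $f$ is an embedding.} The forms in $V$ have no common zero, since $\eta$ has no zero on the first chart and $x^2\eta$ has none at $s=0$. So $f$ is an immersion. If $f(p)=f(q)$, then $p+\theta p$ and $q+\theta q$ are linearly equivalent, hence equal because $X$ is not hyperelliptic. Either $p=q$, or $q=\theta p$ and $p=\theta q=\theta^2p$. A fixed point of $\theta^2$ has $\zeta^2x=x$, so it lies over $x=0$ or $x=\infty$; there $\theta^2$ acts by $y\mapsto\zeta^2y$ with $y^3=-1$, respectively by $t\mapsto\zeta^4t$ with $t^3=-1$, without fixed points. So $f$ is an injective immersion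 of a smooth projective curve, hence a closed embedding.

\emph{Step 6: the Gauss map.} Let $\psi:A\to A'$ be an isogeny, possibly the identity, and put $f'=\psi f$ and $C'=f'(X)=\psi(C)$. An isogeny induces an isomorphism on invariant forms, so $f'^*$ maps $H^0(A',\Omega^1)$ isomorphically onto $V$. Thus $C'$ is non-degenerate, and $\phi_{C'}\circ f'=[1:x:x^2]$ has degree $3$ onto a conic. The isogeny might identify points of $C$, so let $e=\deg(X\to C')$; then $e\cdot\deg\phi_{C'}=3$. If $e=3$, the curve $C'$ would be birational to the conic, hence a rational curve in $A'$. So $e=1$, the map $f'$ is the normalization of $C'$, and $\deg\phi_{C'}=3$.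

\emph{Step 7: no scalar symmetry.} Let $\tau$ be a scalar automorphism of $A'$ with multiplier $\lambda$ and $\tau(C')=C'$. By Lemma~\ref{lem:lift} it lifts to $\sigma\in\operatorname{Aut}(X)$ with $\sigma^*\eta=\lambda\eta$ and $\sigma^*(x\eta)=\lambda x\eta$, so $\sigma^*x=x$. If $\sigma\neq\mathrm{id}$, the cubic extension $\mathbb{C}(X)/\mathbb{C}(x)$ has a non-trivial automorphism; the fixed field of $\sigma^*$ is then $\mathbb{C}(x)$, because $3$ is prime, and the extension is Galois. All ramification indices of $x$ would divide $3$, contradicting Step~2. So $\sigma=\mathrm{id}$, and $\tau=\mathrm{id}$ by Lemma~\ref{lem:lift}. This proves Theorem~\ref{thm:genus4}. \qed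

\begin{remark}\label{rem:c}
Both conditions on $c$ are needed. For $c=-3$ the polynomial $F$ has the root $y=-x^2-1$. For $c=0$ the curve $y^3+x^6+1=0$ is still smooth and irreducible by Step~1, it has genus $4$ because $x$ has six ramification points of index $3$, and Steps 3--6 apply unchanged. But now $\delta(x,y)=(x,\rho y)$ is an automorphism of $X$. It commutes with $\theta$, so $\delta_*$ preserves $A$ and $f\delta=\delta_*f+f(\delta p_0)$, and it acts on $V$ by $\rho^{-2}=\rho$. Thus the member $c=0$ has a scalar symmetry of order $3$. As $c$ moves away from $0$ the symmetry disappears, while the Gauss map keeps its degree.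
\end{remark}

\section{A function of degree four on an elliptic curve}\label{sec:elliptic}

\subsection{The idea}

In a product $E_1\times\dots\times E_n$ the abelian variety is given and the curve has to be found. Present each $E_i$ as a triple covering $v^3+a_i(u_i)v+b_i(u_i)=0$ of a line, with invariant form $\omega_i=du_i/F_{i,v}$. Consider two moving points $(P_1,\dots,P_n)$ and $(P_1',\dots,P_n')$ with $u_i(P_i)=u_i(P_i')$ for all $i$. Their velocities have coordinates $du_i/F_{i,v}(P_i)$ and $du_i/F_{i,v}(P'_i)$, so they are parallel if the ratio $F_{i,v}(P_i)/F_{i,v}(P_i')$ does not depend on $i$. By \eqref{eq:triangle} this holds if the triangles of roots have the same shape in all factors and $P_i,P_i'$ are corresponding vertices. To impose this, rescale the root: $w=av/b$ turns $v^3+av+b=0$ into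
\[
w^3+j(w+1)=0,\qquad j=a^3/b^2,
\]
a cubic that depends on the single parameter $j$. The value of $w$ determines $j=-w^3/(w+1)$, hence the normalized triangle together with a marked vertex. So we shall take for $C$ a component of the curve $w_1(P_1)=\dots=w_n(P_n)$.

Three properties then need proof: the degree does not drop on the chosen component, the component is non-degenerate, and it has no scalar symmetry. All three are read off from the ramification of $w:E\to\mathbb{P}^1$. This section analyzes it for a family of triple coverings depending on a parameter $m$, which provides the freedom to put the factors in general position.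

\subsection{The function $w$}

Let $E:y^2=x^3+px+q$, with $4p^3+27q^2\neq0$, origin $O$ at infinity and invariant form $\omega=dx/2y$. For $m\ne0$ put
\[
u=y-mx,\qquad v=x-\tfrac{m^2}{3}.
\]
The fibers of $u$ over finite values are the sections of $E$ by the lines of slope $m$. Substituting $y=u+mx$ in $x^3+px+q-y^2$ gives $x^3-m^2x^2+(p-2mu)x+q-u^2$, and the shift from $x$ to $v$ removes the quadratic term, since $x^3-m^2x^2=v^3-\frac{m^4}3v-\frac{2m^6}{27}$. So the affine part of $E$ is the smooth curve $F(u,v)=v^3+a(u)v+b(u)=0$ with
\[
a=p-2mu-\tfrac{m^4}3,\qquad b=-u^2-\tfrac23m^3u+q+\tfrac{pm^2}3-\tfrac{2m^6}{27}.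
\]
Since $F_v=3x^2+p-2my$ and $du=dy-m\,dx=(3x^2+p-2my)\,dx/2y$, we have $du=F_v\,\omega$. In particular $u$ gives a local parameter at each affine point with $F_v\ne0$. Let $'$ denote $d/du$, so that $a'=-2m$ and $b'=-2u-\frac23m^3$, and define
\[
N=-\tfrac12(3a'b-2ab')=3mb+ab',\qquad w=\frac{av}b,\qquad j=\frac{a^3}{b^2}.
\]
Expanding,
\begin{align*}
3mb&=-3mu^2-2m^4u+3mq+pm^3-\tfrac29m^7,\\
ab'&=4mu^2+2m^4u-2pu-\tfrac23pm^3+\tfrac29m^7,
\end{align*}
so that
\[
N=mu^2-2pu+3mq+\tfrac13pm^3 .
\]
From $b=-v(v^2+a)$ on $E$ we get the alternative expressions
\begin{equation}\label{eq:walt}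
w=\frac{-a}{v^2+a},\qquad w+1=\frac{v^2}{v^2+a}.
\end{equation}

Call $m\neq0$ \emph{admissible} if $m$ is not the slope of the tangent line at an affine flex of $E$, and $m^6+9pm^2+27q\ne0$, and $3p^2-9m^2q-pm^4\neq0$. There are finitely many flexes and neither polynomial in $m$ vanishes identically, because $(p,q)\ne(0,0)$. So all but finitely many $m$ are admissible, among them all sufficiently small $m\ne0$.

\begin{lemma}\label{lem:adm}
Let $m$ be admissible. Then $a$ and $b$ have no common zero, $b$ has two distinct zeros, and $N$ has two distinct zeros $u_1,u_2$. For $k=1,2$ one has $a(u_k)\ne0$ and $b(u_k)\neq0$, and $u^{-1}(u_k)$ consists of three points.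
\end{lemma}

\begin{proof}
At a common zero $u_0$ of $a$ and $b$ we have $F(u_0,v)=v^3$, so the line $y=mx+u_0$ is a flex tangent of slope $m$. The discriminants of $b$ and $N$ are $\frac4{27}(m^6+9pm^2+27q)$ and $\frac43(3p^2-9m^2q-pm^4)$. At a zero of $b$ we have $N=ab'\ne0$, and at a zero of $a$ we have $N=3mb\neq0$. Suppose that $F(u_k,v)$ has a multiple root $v_0$. From $3v_0^2+a=0$ and $v_0^3+av_0+b=0$ we get $\frac23av_0+b=0$, so $v_0=-3b/2a$ and $F_u=a'v_0+b'=N/a=0$ at $(u_k,v_0)$. Then $F=F_u=F_v=0$ there, contradicting smoothness.
\end{proof}

For admissible $m$ let $M=u^{-1}(\{u_1,u_2\})$, a set of six points of $E$.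

\begin{lemma}\label{lem:w}
Let $m$ be admissible.
\begin{itemize}
\item[(1)] On $E$ one has $w^3+j(w+1)=0$ and $\dfrac{dw}{w+1}=\dfrac{2N(u)}{b(u)}\,\omega$.
\item[(2)] The map $w:E\to\mathbb{P}^1$ has degree $4$. Every point over $w=-1$ has ramification index $2$, the other points of index $2$ are exactly the points of $M$, and all remaining points have index $1$. At $O$ the function $w$ has a simple zero. At a point of $M$ over $u_k$, the function $-w^3/(w+1)$ takes the finite non-zero value $j(u_k)$.
\item[(3)] Near $u=\infty$, the function $1/u$ is a power series in $j$ without constant term.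
\end{itemize}
\end{lemma}

\begin{proof}
(1) We have $w^3+j(w+1)=\frac{a^3}{b^3}(v^3+av+b)=0$. Differentiating gives $(3w^2+j)\,dw=-(w+1)\,dj$. Here $3w^2+j=\frac{a^2}{b^2}(3v^2+a)=\frac{a^2}{b^2}F_v$, and
\[
dj=\frac{a^2(3a'b-2ab')}{b^3}\,du=-\frac{2a^2N}{b^3}F_v\,\omega .
\]
Dividing by $\frac{a^2}{b^2}F_v(w+1)$ gives the second formula.

(2) At $O$ the functions $x,y$ have poles of order $2,3$, and to leading order $a\sim-2my$, $b\sim-y^2$, $v\sim x$. So $w\sim 2mx/y$ has a simple zero.

Consider next the points over a zero $\beta$ of $b$. There $a\neq0$, and $F(\beta,v)=v(v^2+a)$ has three simple roots, so $u-\beta$ is a local parameter and $b(u)$ has a simple zero at each of the three points. At the point $v=0$, the function $v=-b/(v^2+a)$ has a simple zero, so $w+1$ has a double zero by \eqref{eq:walt}. At the two points $v^2=-a$, the function $v^2+a=-b/v$ has a simple zero, so $w$ has a simple pole.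

At an affine point with $b\ne0$ the value $w=av/b$ is finite, and it is not $-1$: otherwise $av+b=0$, so $v^3=0$ and $b=0$. Therefore $w$ has exactly four poles, all simple, and degree $4$; the fiber over $-1$ consists of two points of index $2$. At $O$ and at affine points with $b\ne0$, the index minus $1$ is the order of $dw$, which by (1) is the order of $2N/b$. At affine points with $b\neq0$ this is the order of $N(u)$, which is $0$ off $M$; on $M$ it is $1$, because $u_k$ is a simple zero of $N$ and $u-u_k$ is a local parameter by Lemma~\ref{lem:adm}. The same lemma shows that $b\neq0$ on $M$ and that $j(u_k)$ is finite and non-zero, and (1) gives the last claim.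

(3) As $u\to\infty$, $j\sim(-2mu)^3/u^4=-8m^3/u$. So $j$ is a local parameter of the $u$-line at $\infty$.
\end{proof}

The count $2+6=8$ agrees with the Riemann--Hurwitz formula for a map of degree $4$ from $E$ to $\mathbb{P}^1$. The branch point $-1$ is common to all $E$ and $m$ and ramifies every sheet, so it cannot distinguish the factors of a product. The points of $M$ can, provided that the branch values $w(M)$ differ from factor to factor. The next lemma lets us arrange this.

\begin{lemma}\label{lem:move}
With a suitable labeling of the roots, $j(u_k)$ is a non-constant meromorphic function of $m$ near $m=0$, for $k=1,2$.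
\end{lemma}

\begin{proof}
\emph{Case $p\neq0$.} The roots of $N$ are $\bigl(p\pm R(m)\bigr)/m$, where $R$ is the holomorphic branch of $(p^2-3qm^2-\frac13pm^4)^{1/2}$ with $R(0)=p$. They are meromorphic near $0$, with $u_1=\frac{2p}m+O(m)$ and, since $u_1u_2=3q+\frac13pm^2$, with $u_2=\frac{3q}{2p}m+O(m^3)$.

At $u_1$ we have $a\to p-4p=-3p$ and $b\sim-u_1^2\sim-4p^2/m^2$, so $j\sim-\frac{27}{16p}m^4$.

At $u_2$ with $q\neq0$ we have $a=p-\frac{3q}pm^2+O(m^4)$ and $b=q+\bigl(\frac p3-\frac{9q^2}{4p^2}\bigr)m^2+O(m^4)$. The coefficient of $m^2$ in $j\cdot q^2/p^3$ is $-\frac{9q}{p^2}-\frac{2p}{3q}+\frac{9q}{2p^2}$, so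
\[
j=\frac{p^3}{q^2}\Bigl(1-\frac{4p^3+27q^2}{6p^2q}\,m^2+O(m^4)\Bigr),
\]
and $4p^3+27q^2\ne0$. At $u_2$ with $q=0$ we have $u_2=O(m^3)$, $a\to p$ and $b\sim pm^2/3$, so $j\sim9p/m^4$.

\emph{Case $p=0$.} Now $q\neq0$ and $N=m(u^2+3q)$, so $u_{1,2}=\pm\kappa$ with $\kappa^2=-3q$. Then $a\sim-2mu_k$ and $b\to3q+q=4q$, so $j\sim-\frac{u_k^3}{2q^2}m^3$.

In every case the leading terms show that $j(u_k)$ is not constant.
\end{proof}

\subsection{The set $M$ has no symmetry}

A scalar symmetry of the curve in the product will be shown to preserve the set $M$ of each factor, so we need $M$ to be rigid. Recall that every automorphism of the variety $E$ is $\tau(P)=[\lambda]P+c$, where $c\in E$ and $[\lambda]$ is one of the finitely many group automorphisms, normalized by $[\lambda]^*\omega=\lambda\omega$; in coordinates $[\lambda](x,y)=(\lambda^{-2}x,\lambda^{-3}y)$. The hypothesis $m\ne0$ matters here: for $m=0$ the function $w=px/(q-y^2)$ is invariant under $P\mapsto-P$. Accordingly the limit of $M$ as $m\to0$ is symmetric, and the proof must look beyond the limit.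

\begin{lemma}\label{lem:rigid}
For all sufficiently small $m\neq0$, the only automorphism $\tau$ of the variety $E$ with $\tau(M)=M$ is the identity.
\end{lemma}

\begin{proof}
Write $M_m$ for $M$. Each fiber $u^{-1}(u_k)$ is a line section, so its points add up to $O$, and $\sum_{P\in M_m}P=O$. If $\tau(P)=[\lambda]P+c$ preserves $M_m$, summing over $M_m$ gives $6c=O$. So $\tau$ belongs to a finite set independent of $m$. If the lemma fails, one fixed $\tau\ne\mathrm{id}$ preserves $M_m$ for a sequence of values $m\to0$. By continuity of the action on unordered $6$-tuples, $\tau$ then preserves the limit of $M_m$, counted with multiplicities.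

\emph{Case $p\ne0$.} We use the labeling of Lemma~\ref{lem:move}. Since $u_2\to0$, the line $y=mx+u_2$ tends to $y=0$, and its three points tend to the three points $T_1,T_2,T_3$ of order $2$. Since $u_1\to\infty$, the points with $y-mx=u_1$ leave every bounded part of the affine curve and tend to $O$. The limit is $\{O,O,O,T_1,T_2,T_3\}$. Hence $\tau(O)=O$, so $\tau=[\lambda]$, and $\tau$ permutes the $T_i$. As $\tau$ has finite order, there are disjoint $\tau$-stable neighborhoods of $O$ and of $\{T_1,T_2,T_3\}$. For small $m$ in the sequence they separate the two triples, so $\tau$ preserves the triple on $y=mx+u_2$. The image of this line under $[\lambda]$ is $y=\lambda^{-1}mx+\lambda^{-3}u_2$. Both lines contain the same three distinct points, so they coincide; since $m\neq0$, $\lambda=1$ and $\tau=\mathrm{id}$, a contradiction.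

\emph{Case $p=0$.} Now $M_m$ is given by $y-mx=\pm\kappa$ with $\kappa^2=-3q$, and it tends to the set of six distinct points
\[
M_0=\{y=\pm\kappa,\ x^3=-4q\}.
\]
The points of order $3$ on $y^2=x^3+px+q$ are those with $3x^4+6px^2+12qx-p^2=0$, here $3x(x^3+4q)=0$. So $M_0=E[3]\setminus H$ with $H=\{O,(0,\pm\sqrt q)\}$. Since $[\rho](x,y)=(\rho x,y)$, we have $H=\ker([\rho]-1)$, a subgroup of order $3$ stable under all $[\lambda]$. For $P\in M_0$, $c=\tau(P)-[\lambda]P\in E[3]$. So $\tau$ preserves $E[3]$, hence $H=E[3]\setminus M_0$, and $c=\tau(O)\in H$.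

All maps $[\lambda]P+c$ with $c\in H$ preserve $M_0$, so the limit gives nothing more, and we pass to first order in $m$. Use the coordinate $z=\int\omega$ on the universal cover, in which $[\lambda]$ is multiplication by $\lambda$. For $P\in M_0$, the points $P+\delta$ of $M_m$ near $P$ solve $y(P+\delta)-m\,x(P+\delta)=y(P)$. Since $dy=3x^2\omega$ and $x(P)\ne0$, the implicit function theorem gives a unique holomorphic solution $\delta_P(m)$ with $\delta_P(0)=0$ and
\[
\delta_P'(0)=\frac{x(P)}{3x(P)^2}=\frac1{3x(P)} .
\]
For small $m$ in the sequence, $\tau(P+\delta_P(m))=\tau(P)+\lambda\delta_P(m)$ is the point of $M_m$ near $\tau(P)$, so $\delta_{\tau P}(m)=\lambda\delta_P(m)$. Dividing by $m$ and letting $m\to0$, we obtain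
\begin{equation}\label{eq:xrel}
x(\tau P)=\lambda^{-1}x(P)\qquad(P\in M_0).
\end{equation}
To evaluate the left side we express translation by $H$ through $[\rho]$. Write $\tau P=[\lambda](P+c')$ with $c'=[\lambda]^{-1}c\in H$. Fix $P\in M_0$ and put $d=([\rho]-1)P$. Since $([\rho]-1)^2=-3[\rho]$ kills $E[3]$, we have $d\in H$, and $d\neq O$ because $P\notin H$. So $d$ generates $H$, $[\rho]d=d$, and $[\rho^r]P=P+rd$ for all $r\in\mathbb{Z}/3\mathbb{Z}$. Choose $r$ with $c'=rd$. Then $P+c'=[\rho^r]P$ and $-P+c'=-(P-rd)=[\rho^{-r}](-P)$. Hence $x(\tau P)=\lambda^{-2}\rho^rx(P)$ and $x(\tau(-P))=\lambda^{-2}\rho^{-r}x(-P)$. Relation \eqref{eq:xrel} for $P$ and for $-P\in M_0$ gives $\lambda=\rho^r$ and $\lambda=\rho^{-r}$. So $r=0$, $\lambda=1$, $c'=O$ and $\tau=\mathrm{id}$, a contradiction.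
\end{proof}

\section{Products of elliptic curves}\label{sec:product}

We prove Theorem~\ref{thm:product}. Write each $E_i$ in Weierstrass form. A parameter $m_i$ gives the data $u_i,v_i,a_i,b_i,N_i,w_i,j_i,M_i$ of Section~\ref{sec:elliptic}; let $\omega_i$, $O_i$ be the invariant form and the origin of $E_i$, and let $J_i$ be the set of values of $j_i$ at the two zeros of $N_i$.

\subsection*{Choice of parameters}
Choose $m_1,\dots,m_n$ successively, each admissible and small enough for Lemma~\ref{lem:rigid}, such that $J_1,\dots,J_n$ are pairwise disjoint. This is possible: a non-constant meromorphic function on a disc around $0$ takes values in the finite set $J_1\cup\dots\cup J_{i-1}$ only on a discrete subset of the disc, so by Lemma~\ref{lem:move} every sufficiently small $m_i\neq0$ works. Put $W_i=w_i(M_i)$. By Lemma~\ref{lem:w}(2), $-1\notin W_i$, and $t\mapsto-t^3/(t+1)$ maps $W_i$ into $J_i$. Hence the sets $W_i$ are pairwise disjoint.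

Some such condition is necessary. If $E_1=E_2$ and $m_1=m_2$, the curve $C$ defined below satisfies $P_1=P_2$ near the origin and is degenerate.

\subsection*{The curve and its branches}
Let
\[
D=\{(P_1,\dots,P_n)\in A: w_1(P_1)=\dots=w_n(P_n)\},
\]
a closed subset of $A$, and let $w:D\to\mathbb{P}^1$ be the common value. Fix a point of $D$, let $t$ be a local parameter of $\mathbb{P}^1$ at its $w$-value, and let $e_i\in\{1,2\}$ be the index of $w_i$ at $P_i$. Choose analytic local parameters $s_i$ at $P_i$ with $t\circ w_i=s_i^{e_i}$, so that $D$ is locally given by $s_1^{e_1}=\dots=s_n^{e_n}$. If all $e_i=1$, this is one smooth branch $s_1=\dots=s_n=r$. Otherwise it is the union of the smooth branches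
\[
s_i=\pm r\quad(e_i=2),\qquad s_i=r^2\quad(e_i=1),
\]
one for each choice of signs up to a global sign. In both cases $t=r^{\ell}$ with $\ell=\max_ie_i$, and the projection of the branch to $E_i$ has index $\ell/e_i$. So $D$ is a curve, $w$ is non-constant on each irreducible component, and each component surjects onto each $E_i$.

At $o=(O_1,\dots,O_n)$ every $w_i$ has a simple zero, so $o\in D$ and $D$ has a single smooth branch there, with local parameter $w$. Let $C$ be the irreducible component of $D$ through $o$, and let $f=(f_1,\dots,f_n):\tilde C\to A$ be its normalization. Points $P\in\tilde C$ correspond to branches of $C$. Let $e_i(P)$ be the index of $w_i$ at $f_i(P)$ and $\ell(P)=\max_ie_i(P)$. Since $\omega_i$ has no zeros,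
\begin{equation}\label{eq:ord}
\operatorname{ord}_P(f_i^*\omega_i)=\ell(P)/e_i(P)-1 .
\end{equation}
The forms $f_i^*\omega_i$ span $V$. The next lemma recognizes the preimage of $M_i$ from their vanishing orders alone, which is information that a scalar symmetry must preserve.

\begin{lemma}\label{lem:marker}
Let $S_i=f_i^{-1}(M_i)\subset\tilde C$. Then $f_i(S_i)=M_i$. At a point of $S_i$ the form $f_i^*\omega_i$ does not vanish, while $f_l^*\omega_l$ vanishes for every $l\neq i$. Moreover
\[
S_i=\{P\in\tilde C:\operatorname{ord}_Pf_l^*\omega_l>\operatorname{ord}_Pf_i^*\omega_i\ \text{for all }l\ne i\}.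
\]
\end{lemma}

\begin{proof}
The first claim holds because $f_i$ is surjective. Let $P\in S_i$. Then $e_i(P)=2$ and $w(P)\in W_i$, so $w(P)\neq-1$ and $w(P)\notin W_l$ for $l\ne i$. By Lemma~\ref{lem:w}(2), $e_l(P)=1$ for $l\neq i$, and \eqref{eq:ord} gives the orders $0$ for $i$ and $1$ for $l\neq i$. Conversely, let $P$ lie in the set on the right. By \eqref{eq:ord}, $e_l(P)<e_i(P)$ for all $l\ne i$, and there is such an $l$ because $n\geq2$. So $e_i(P)=2$ and $e_l(P)=1$. Over $-1$ all indices are $2$, so $w(P)\neq-1$, and Lemma~\ref{lem:w}(2) gives $f_i(P)\in M_i$.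
\end{proof}

\subsection*{Non-degeneracy}
Suppose $\sum_lc_lf_l^*\omega_l=0$. Evaluating at a point of $S_i$ gives $c_i=0$ by Lemma~\ref{lem:marker}, for each $i$. So $f^*$ is injective on forms, and $C$ is non-degenerate by Lemma~\ref{lem:nondeg}.

\subsection*{The degree of the Gauss map}
We write $u_i,v_i$ also for the pullbacks of these functions to $\tilde C$, and put $K=\mathbb{C}(u_1,\dots,u_n)\subset\mathbb{C}(C)$. By Lemma~\ref{lem:w}(1),
\[
f_i^*\omega_i=\frac{b_i(u_i)}{2N_i(u_i)}\cdot\frac{dw}{w+1},
\]
with the same form $dw/(w+1)$ for all $i$. So the ratios $f_i^*\omega_i/f_1^*\omega_1$ lie in $K$, the function field of the image of $\phi_C$ is contained in $K$, and $[\mathbb{C}(C):K]$ divides $\deg\phi_C$. The field $\mathbb{C}(C)$ is generated by the $u_i$ and $v_i$, and $v_i=w\,b_i(u_i)/a_i(u_i)$, so $\mathbb{C}(C)=K(w)$. By Lemma~\ref{lem:w}(1), the function $j=-w^3/(w+1)$ equals $j_i(u_i)$ for each $i$; thus $j\in K$, and $w$ is a root of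
\[
T^3+jT+j\in K[T].
\]
It remains to show that this cubic is irreducible over $K$. On an arbitrary component of $D$ it might split; this is why we chose the component through $o$, where the covering is totally ramified. Expansion at $o$ embeds $\mathbb{C}(C)$ in $\mathbb{C}((w))$. The series $j=-w^3/(w+1)$ has order $3$, so $\mathbb{C}((j))$ is a subfield of $\mathbb{C}((w))$. At $o$ each $u_i$ has a pole, so by Lemma~\ref{lem:w}(3) each $1/u_i$ is a power series in $j_i(u_i)=j$. Hence $K\subset\mathbb{C}((j))$. The cubic is an Eisenstein polynomial for the prime $j$ of $\mathbb{C}[[j]]$, so it is irreducible over $\mathbb{C}((j))$ and a fortiori over $K$. Therefore $[\mathbb{C}(C):K]=3$, and $3$ divides $\deg\phi_C$.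

\subsection*{No scalar symmetry}
Let $\tau$ be a scalar automorphism of $A$ with multiplier $\lambda$ and $\tau(C)=C$. Its linear part preserves each $T_0E_i$, hence each factor $E_i$, so $\tau=(\tau_1,\dots,\tau_n)$ with $\tau_i(P)=[\lambda]P+c_i$ an automorphism of $E_i$. Let $\sigma$ be the lift of $\tau$ to $\tilde C$ given by Lemma~\ref{lem:lift}. Then $f_i\sigma=\tau_if_i$ and $\sigma^*f_i^*\omega_i=\lambda f_i^*\omega_i$ for all $i$. The second relation shows that $\sigma$ preserves the vanishing orders of every $f_i^*\omega_i$, so $\sigma(S_i)=S_i$ by Lemma~\ref{lem:marker}. Consequently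
\[
\tau_i(M_i)=\tau_if_i(S_i)=f_i\sigma(S_i)=f_i(S_i)=M_i ,
\]
and $\tau_i=\mathrm{id}$ by Lemma~\ref{lem:rigid}. This holds for every $i$, so $\tau=\mathrm{id}$, and Theorem~\ref{thm:product} is proved. \qed

\begin{thebibliography}{9}

\bibitem{SCAV}
\emph{Subvarieties In Complex Abelian Varieties},
\texttt{https://github.com/ramified/personal\_tex\_collection}.

\end{thebibliography}
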